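\title{Parabolic petals and the closure of the length two polydegree strata of plane automorphisms}

\begin{abstract}
The group of polynomial automorphisms of the complex affine plane is the disjoint union of strata $G_d$ indexed by the polydegree $d$. We determine the Zariski closure of every stratum of length two: the closure of $G_{(m+1,n+1)}$ is the union of the strata $G_{(m'+1,n'+1)}$ with $1\le m'\le m$, $1\le n'\le n$ and the strata $G_{(k+1)}$ with $0\le k\le m+n$. This proves the Length 2 Polydegree Conjecture. The key step is a rigidity theorem in one variable: if polynomials $h_i\equiv z \bmod z^2$ of degree at most $m_i+1$ have composition congruent to $z$ modulo $z^{\sum m_i+2}$, then every $h_i$ equals $z$. It is proved by holomorphic dynamics: the composition has at most $\sum m_i$ critical values, while each petal at a parabolic fixed point needs a critical value of its own.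
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be the group of polynomial automorphisms of the complex affine plane. An element of $G$ is a pair $\sigma=(\sigma_1,\sigma_2)$ of polynomials in $\mathbb{C}[X,Y]$ that has an inverse of the same kind for the composition $\sigma\circ\tau=(\sigma_1(\tau_1,\tau_2),\sigma_2(\tau_1,\tau_2))$. Its degree is $\deg\sigma=\max(\deg\sigma_1,\deg\sigma_2)$. Let $A\subset G$ be the subgroup of affine automorphisms, and let $B\subset G$ be the subgroup of triangular automorphisms
\[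
(aX+p(Y),\ bY+c),\qquad a,b\in\mathbb{C}^*,\ c\in\mathbb{C},\ p\in\mathbb{C}[Y].
\]
By the theorems of Jung and van der Kulk, $G$ is the amalgamated free product of $A$ and $B$ along $A\cap B$. Hence every $\sigma\in G\setminus A$ can be written as
\begin{equation}\label{eq:word}
\sigma=\alpha_1\beta_1\alpha_2\beta_2\cdots\alpha_l\beta_l\alpha_{l+1},
\end{equation}
with $\alpha_1,\alpha_{l+1}\in A$, $\alpha_2,\dots,\alpha_l\in A\setminus B$ and $\beta_1,\dots,\beta_l\in B\setminus A$. The factors are not unique, since elements of $A\cap B$ can be moved from one factor to the next, but the sequence $d=(\deg\beta_1,\dots,\deg\beta_l)$ of integers $\ge2$ depends only on $\sigma$. It is the \emph{polydegree} of $\sigma$, and $l$ is the \emph{length} of $\sigma$. Let $G_d$ be the set of automorphisms of polydegree $d$, and put $G_{(1)}=A$. The group $G$ is the disjoint union of these \emph{strata}, and each stratum is stable under left and right composition with $A$. By a result of Friedland and Milnor, $G_d$ is a variety of dimension $d_1+\dots+d_l+6$ when all $d_i\ge2$.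

The group $G$ carries Shafarevich's structure of infinite-dimensional algebraic variety, whose Zariski topology is the following. Let $E_{\le D}$ be the finite-dimensional vector space of pairs of polynomials of degree at most $D$, and give $G_{\le D}=G\cap E_{\le D}$ the Zariski topology induced from $E_{\le D}$. A subset of $G$ is closed when its intersection with each $G_{\le D}$ is closed in $G_{\le D}$. We write $\overline{H}$ for the closure of $H\subset G$.

How do the strata fit together, that is, which automorphisms lie in $\overline{G_d}$? In length one the only thing that can happen is that the leading coefficients of the triangular factor tend to zero, and $\overline{G_{(d)}}=G_{(1)}\cup\dots\cup G_{(d)}$ (Example~\ref{ex:lengthone}). In length two the same mechanism puts $G_{(m'+1,n'+1)}$ in $\overline{G_{(m+1,n+1)}}$ for $m'\le m$, $n'\le n$; when one of the two factors becomes affine it also produces $G_{(k+1)}$ for $k\le\max(m,n)$. But there is a second mechanism: both triangular factors can go to infinity while their product converges, and the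 limit can then be a triangular map of higher degree. How much higher? The degree gives only the bound $(m+1)(n+1)$. The dimension suggests a smaller one. The stratum $G_{(m+1,n+1)}$ is irreducible of dimension $m+n+8$ and contains a dense open subset of its closure (see the proof of Lemma~\ref{lem:seq}), so another stratum contained in the closure has dimension at most $m+n+7$. Since $\dim G_{(k+1)}=k+7$ for $k\ge1$, this allows exactly $k\le m+n$. The count proves neither inclusion: it does not show that the allowed strata are reached, and it does not prevent the closure from containing a small part of $G_{(k+1)}$ for a larger $k$. The answer that it suggests is nevertheless the correct one.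

\begin{theorem}\label{thm:main}
For all integers $m,n\ge1$,
\[
\overline{G_{(m+1,n+1)}}=\bigcup_{1\le m'\le m,\ 1\le n'\le n}G_{(m'+1,n'+1)}\ \cup\bigcup_{0\le k\le m+n}G_{(k+1)}.
\]
\end{theorem}

This equality is the Length 2 Polydegree Conjecture $PC(m,n)$, as stated in \cite{SFC}. The second mechanism is governed by compositions of one-variable polynomials close to the identity, and the key step of the proof is the following rigidity statement.

\begin{theorem}\label{thm:R}
Let $m_1,\dots,m_l\ge0$ be integers and $M=m_1+\dots+m_l$. Let $h_i\in\mathbb{C}[z]$ satisfy $\deg h_i\le m_i+1$ and $h_i\equiv z\bmod z^2$. If $h_1\circ\dots\circ h_l\equiv z\bmod z^{M+2}$, then $h_1=\dots=h_l=z$.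
\end{theorem}

The polynomials $h_i$ have $M$ free coefficients in total, and the congruence imposes $M$ polynomial equations on them. The theorem says that this square system has only the trivial solution.

Section~\ref{sec:normal} replaces closures by limits of sequences and gives a normal form in length two. Section~\ref{sec:drop} describes the second mechanism and works out the case $m=n=1$. Section~\ref{sec:petals} contains the dynamical input, a lower bound for the number of critical values of a polynomial tangent to the identity at $0$, with a complete proof. Section~\ref{sec:rigid} deduces Theorem~\ref{thm:R} and makes it quantitative, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}.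

\section{Limits and normal forms}\label{sec:normal}

A sequence of polynomials, or of pairs of polynomials, \emph{converges} if the degrees are bounded and every coefficient converges. In bounded degree the coefficients of a composition are polynomials in the coefficients of the factors, so $\sigma_j\to\sigma$ and $\tau_j\to\tau$ imply $\sigma_j\circ\tau_j\to\sigma\circ\tau$. The Jacobian determinant $\operatorname{Jac}\sigma$ is continuous in the same sense; for $\sigma\in G$ it is a nonzero constant, by the chain rule.

A subset of $\mathbb{C}^N$ is \emph{constructible} if it is a finite union of sets that are open in their Zariski closure. We use two textbook facts: the image of a constructible set under a polynomial map is constructible (Chevalley's theorem), and the Zariski closure of a constructible set equals its Euclidean closure.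

\begin{lemma}\label{lem:seq}
Let $d=(d_1,\dots,d_l)$ with all $d_i\ge2$. An automorphism $\sigma\in G$ lies in $\overline{G_d}$ if and only if $\sigma=\lim\sigma_j$ for some sequence $\sigma_j\in G_d$. The set $\overline{G_d}$ is stable under left and right composition with $A$, and it contains every $\sigma\in G$ that is a limit of elements of $\overline{G_d}$.
\end{lemma}

\begin{proof}
Let $B_e$ be the set of triangular automorphisms of degree exactly $e\ge2$. Each of $A$, $A\setminus B$ and $B_e$ is a nonempty Zariski open subset of a vector space of coefficients. By \eqref{eq:word}, $G_d$ is the image of $A\times B_{d_1}\times(A\setminus B)\times\dots\times B_{d_l}\times A$ under composition, which is a polynomial map to $E_{\le D}$ with $D=d_1\cdots d_l$. So $G_d$ is irreducible and constructible; in particular it contains a dense open subset of its Zariski closure $K$ in $E_{\le D}$.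

We claim that $\overline{G_d}=K\cap G$. For every $D'$ the set $K\cap E_{\le D'}$ is Zariski closed in $E_{\le D'}$, because one of the spaces $E_{\le D}$, $E_{\le D'}$ is a linear subspace of the other; hence $K\cap G$ is closed in $G$. Conversely, a closed subset of $G$ that contains $G_d$ meets $G_{\le D}$ in a closed subset containing $G_d$, so it contains $K\cap G$. Since $K$ is also the Euclidean closure of $G_d$ in $E_{\le D}$, the first and last assertions follow. If $\sigma_j\in G_d$ tends to $\sigma\in G$ and $\alpha,\alpha'\in A$, then $\alpha\sigma_j\alpha'\in G_d$ tends to $\alpha\sigma\alpha'$.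
\end{proof}

\begin{remark}
One may also define the topology of $G$ through the pairs $(\sigma,\sigma^{-1})$. The result is the same. In dimension two $\deg\sigma^{-1}=\deg\sigma$, and formal inversion of $\sigma-\sigma(0)$ at the origin expresses the coefficients of $\sigma^{-1}$ as polynomials in those of $\sigma$ and in $1/\operatorname{Jac}\sigma$. Thus $\sigma\mapsto(\sigma,\sigma^{-1})$ is a regular map on $G_{\le D}$, inverse to the first projection.
\end{remark}

When $\sigma_j$ converges, the factors in \eqref{eq:word} need not converge. For the two outer factors this is harmless: an affine map is the product of a unitary map, which ranges over a compact group, and an element of $A\cap B$, which can be absorbed in the adjacent triangular factor. Let $U(2)\subset A$ be the unitary group acting linearly, and let $s=(Y,X)$.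

\begin{lemma}\label{lem:affine}
\begin{enumerate}
\item[(i)] Every $\alpha\in A$ can be written $\alpha=\omega\theta=\theta'\omega'$ with $\omega,\omega'\in U(2)$ and $\theta,\theta'\in A\cap B$.
\item[(ii)] Every $\alpha\in A\setminus B$ can be written $\alpha=\theta s\theta'$ with $\theta,\theta'\in A\cap B$.
\item[(iii)] If $\beta\in B$ has degree $\ge2$ and $\theta\in A\cap B$, then $\theta\beta$ and $\beta\theta$ are triangular of the same degree as $\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\alpha=t\lambda$ with $t$ a translation and $\lambda\in GL_2(\mathbb{C})$. Translations and invertible upper triangular matrices lie in $A\cap B$.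

(i) The QR decomposition gives $\lambda=\omega\mu$ with $\omega$ unitary and $\mu$ upper triangular; applied to $\lambda^{-1}$, it gives $\lambda=\mu'\omega'$. Then $\alpha=\omega\cdot(\omega^{-1}t\omega)\mu=(t\mu')\cdot\omega'$, and $\omega^{-1}t\omega$ is a translation.

(ii) Let $\lambda=(aX+bY,\ cX+eY)$, where $c\ne0$ because $\alpha\notin B$. Put $\theta'=(X+\frac ecY,\ Y)$ and $\mu=((b-\frac{ae}{c})X+aY,\ cY)$; here $b-\frac{ae}{c}=-\det\lambda/c\neq0$. Then $s\theta'=(Y,\ X+\frac ecY)$ and $\mu s\theta'=((b-\frac{ae}c)Y+aX+\frac{ae}cY,\ cX+eY)=\lambda$. Take $\theta=t\mu$.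

(iii) If $\beta=(aX+p(Y),bY+c)$, composing with $\theta$ replaces $p(Y)$ by $a'p(Y)$ or by $p(b'Y+c')$, with $a',b'\ne0$, up to a polynomial of degree $\le1$.
\end{proof}

\begin{example}\label{ex:lengthone}
Let $d\ge2$ and let $\sigma\in G$ be a limit of $\sigma_j\in G_{(d)}$. By Lemma~\ref{lem:affine}, $\sigma_j=\omega_j\beta_j\omega_j'$ with $\beta_j$ triangular of degree $d$. Along a subsequence $\omega_j\to\omega$ and $\omega'_j\to\omega'$ in $U(2)$, so $\beta_j\to\omega^{-1}\sigma\omega'^{-1}$, which is therefore triangular of degree $\le d$. Conversely, a triangular map $\beta$ of degree $\le d$ is the limit of $\beta+(tY^d,0)$ as $t\to0$. Hence $\overline{G_{(d)}}=G_{(1)}\cup\dots\cup G_{(d)}$.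
\end{example}

In length two the same reduction leaves a product of two triangular maps separated by $s$. For $u,w\in\mathbb{C}^*$ and one-variable polynomials $Q,P$, put
\begin{equation}\label{eq:tau}
\begin{aligned}
\tau_{u,w}(Q,P)&=(wX+Q(Y),\,Y)\circ s\circ(uX+P(Y),\,Y)\\
&=\bigl(wY+Q(uX+P(Y)),\ uX+P(Y)\bigr).
\end{aligned}
\end{equation}
This is an automorphism of Jacobian determinant $-uw$. Since $s\in A\setminus B$, its polydegree is $(\deg Q,\deg P)$ when both degrees are at least $2$.

\begin{lemma}\label{lem:normal}
Let $m,n\ge1$.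
\begin{enumerate}
\item[(i)] Every element of $G_{(m+1,n+1)}$ has the form $\omega\circ\tau_{u,w}(Q,P)\circ\omega'$ with $\omega,\omega'\in U(2)$, $u,w\in\mathbb{C}^*$, $\deg Q=m+1$ and $\deg P=n+1$.
\item[(ii)] If $\deg Q\le m+1$ and $\deg P\le n+1$, then $\tau_{u,w}(Q,P)\in\overline{G_{(m+1,n+1)}}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) In $\alpha_1\beta_1\alpha_2\beta_2\alpha_3$ write $\alpha_1=\omega\theta_1$, $\alpha_2=\theta_2s\theta_3$, $\alpha_3=\theta_4\omega'$ by Lemma~\ref{lem:affine}. The maps $\theta_1\beta_1\theta_2=(aX+q(Y),\,bY+c)$ and $\theta_3\beta_2\theta_4=(a'X+p(Y),\,b'Y+c')$ have degrees $m+1$ and $n+1$. Their product with $s$ in the middle is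
\[
\bigl(a(b'Y+c')+q(a'X+p(Y)),\ b(a'X+p(Y))+c\bigr),
\]
which is $\tau_{u,w}(Q,P)$ for $u=ba'$, $w=ab'$, $P=bp+c$ and $Q(Z)=q((Z-c)/b)+ac'$.

(ii) For small $t\neq0$ the polynomials $Q+tZ^{m+1}$ and $P+tY^{n+1}$ have degrees exactly $m+1$ and $n+1$, so $\tau_{u,w}(Q+tZ^{m+1},P+tY^{n+1})\in G_{(m+1,n+1)}$. Let $t\to0$ and apply Lemma~\ref{lem:seq}.
\end{proof}

\section{How the length drops}\label{sec:drop}

Suppose that maps of the form \eqref{eq:tau} converge in $G$. The coefficient $u$ can be read off the second component, so it converges, and $uw$ has a nonzero limit. If $u$ stays away from $0$, both triangular factors converge. The new phenomenon occurs when $u\to0$ and $w\to\infty$. It is captured by the maps of Jacobian determinant $1$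
\begin{equation}\label{eq:sigma}
\sigma_u(Q,P)=\tau_{u,-1/u}(Q/u,P)=\Bigl(\frac{Q(uX+P(Y))-Y}{u},\ uX+P(Y)\Bigr).
\end{equation}
For $Q=Z$ and $P=Y$ this is $(X,\,uX+Y)$, which tends to the identity as $u\to0$ although the left factor $((Y-X)/u,\,Y)$ diverges. The division by $u$ magnifies any failure of $Q$ and $P$ to be inverse to each other. For $f\in\mathbb{C}[Y]$ write $e_f=(X+f(Y),\,Y)$.

\begin{lemma}\label{lem:taylor}
Let $u_j\in\mathbb{C}^*$ and let $Q_j,P_j$ be polynomials with $u_j\to0$, $Q_j\to Z$, $P_j\to Y$ and $(Q_j\circ P_j-Y)/u_j\to f$. Then $\sigma_{u_j}(Q_j,P_j)\to e_f$.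
\end{lemma}

\begin{proof}
The second component tends to $Y$. By Taylor's formula the first component is
\[
\frac{Q_j(P_j(Y))-Y}{u_j}+Q_j'(P_j(Y))\,X+\sum_{i\ge2}u_j^{\,i-1}\,\frac{Q_j^{(i)}(P_j(Y))}{i!}\,X^i .
\]
The first term tends to $f(Y)$, the second to $X$, and the last sum, which has a bounded number of terms, to $0$.
\end{proof}

The question is now one-dimensional: which polynomials $f$ arise as such limits when $\deg Q_j\le m+1$ and $\deg P_j\le n+1$? Fix $m,n\ge1$ and put $M=m+n$. It will be enough to consider $Q$ and $P$ tangent to the identity at $0$. For $v=(q_1,\dots,q_m,p_1,\dots,p_n)\in\mathbb{C}^{M}$ put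
\[
Q_v=Z+\sum_{i=1}^mq_iZ^{i+1},\qquad P_v=Y+\sum_{i=1}^np_iY^{i+1},\qquad Q_v\circ P_v=Y+\sum_{k\ge1}c_k(v)Y^{k+1}.
\]
Each $c_k$ is a polynomial in $v$, and $c_k=0$ for $k+1>(m+1)(n+1)$. We must find the possible limits of the vectors $(c_k(v_j)/u_j)_{k\ge1}$.

First-order information is not enough. From $Q_v\circ P_v=P_v+\sum_iq_iP_v^{\,i+1}$ we see that the linear part of $c_k$ is $q_k+p_k$, where $q_k=0$ for $k>m$ and $p_k=0$ for $k>n$. So the choice $v_j=u_jv$ gives only polynomials $f$ of degree at most $\max(m,n)+1$. To reach a higher degree, $v_j$ must be much larger than $u_j$, and the low coefficients $c_k(v_j)$ must nearly cancel.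

\begin{example}[the case $m=n=1$]\label{ex:11}
Let $Q=Z+qZ^2$ and $P=Y+pY^2$. Then
\[
Q\circ P=Y+(q+p)Y^2+2qp\,Y^3+qp^2\,Y^4,
\]
so $c_1=q+p$, $c_2=2qp$, $c_3=qp^2$. The numbers $q$ and $p$ are the roots of $t^2-c_1t+c_2/2$. Hence $(c_1,c_2)$ takes every value in $\mathbb{C}^2$, and $(q,p)\to0$ as soon as $(c_1,c_2)\to0$. Moreover $c_3=\frac p2\,c_2$.

\emph{Degree $3$ is reached.} Given $f=f_1Y^2+f_2Y^3$ and $u\neq0$, choose $q,p$ with $c_1=uf_1$ and $c_2=uf_2$. Then $(Q\circ P-Y)/u=f+\frac p2f_2Y^4\to f$ as $u\to0$. For instance, $q=-p$ and $u=-2p^2$ give $(Q\circ P-Y)/u=Y^3+\frac p2Y^4$, so $(X+Y^3,Y)\in G_{(3)}$ is a limit of elements of $G_{(2,2)}$ by Lemma~\ref{lem:taylor}. Here $p$ has the size of $\sqrt{|u|}$.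

\emph{Degree $4$ is not.} If $u_j\to0$ and $(Q_j\circ P_j-Y)/u_j$ converges, then $c_1,c_2\to0$, so $p_j\to0$, and $c_3/u_j=\frac{p_j}2\cdot c_2/u_j\to0$.
\end{example}

The example uses three properties of the map
\[
\Phi=(c_1,\dots,c_M):\mathbb{C}^M\to\mathbb{C}^M:
\]
it is surjective; $\Phi(v)\to0$ forces $v\to0$; and near $0$ the coefficients $c_N$ with $N>M$ are negligible compared with $\Phi(v)$. For general $m,n$ there is no explicit solution of the equations. We shall see in Section~\ref{sec:rigid} that, thanks to a homogeneity, all three properties follow from the single equality $\Phi^{-1}(0)=\{0\}$, which is Theorem~\ref{thm:R} for $l=2$.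

\section{Critical values at a parabolic fixed point}\label{sec:petals}

A \emph{critical point} of a polynomial $h$ is a zero of $h'$ in $\mathbb{C}$, and a \emph{critical value} is the image of a critical point. Here is a second proof that $\Phi^{-1}(0)=\{0\}$ for $m=n=1$, the one that generalizes. Suppose $c_1=c_2=0$ and $(q,p)\neq0$. Then $h=Q\circ P$ has degree $\ge2$, so $h=z+cz^4$ with $c\ne0$. Its critical points are the three roots of $1+4cz^3$, and at each of them $h(z)=z(1+cz^3)=\frac34z$, so $h$ has three critical values. On the other hand, a critical point of $Q\circ P$ is either the critical point of $P$ or a $P$-preimage of the critical point of $Q$, and the preimages share their value under $Q\circ P$. So $h$ has at most two critical values, a contradiction.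

In general $h$ has further terms and its critical values cannot be computed. The lower bound survives.

\begin{proposition}[Fatou]\label{prop:fatou}
Let $h$ be a polynomial with $h(z)=z+cz^{\nu+1}+O(z^{\nu+2})$, $c\ne0$, $\nu\ge1$. Then $h$ has at least $\nu$ distinct critical values in $\mathbb{C}$.
\end{proposition}

The bound is attained by $h=z+cz^{\nu+1}$, whose critical values are $\frac{\nu}{\nu+1}z$ for the $\nu$ roots $z$ of $1+(\nu+1)cz^\nu$.

The reason for the proposition is dynamical. Near $0$ we have $h(z)\approx z(1+cz^\nu)$, so points on the $\nu$ rays where $cz^\nu<0$ are moved toward $0$. Around each ray we construct a forward invariant region, a \emph{petal}, in which $h$ is conjugate to the translation $\zeta\mapsto\zeta+1$. If no critical point were attracted to a given petal, we could pull the conjugacy back by $h$ indefinitely and obtain a bounded entire function. We write $h^k$ for the $k$-th iterate, and put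
\[
H_t=\{\xi\in\mathbb{C}:\operatorname{Re}\xi>t\},\qquad\Sigma_r=\{\zeta\in\mathbb{C}:|\operatorname{Im}\zeta|<\operatorname{Re}\zeta-r\}.
\]
The set $\Sigma_r$ is the open right-angled sector with vertex $r$. It is convex, $\Sigma_r\pm1=\Sigma_{r\pm1}$, $\Sigma_{r+1}\subset\Sigma_r$, and $\bigcup_{k\ge0}\Sigma_{r-k}=\mathbb{C}$.

\begin{lemma}[Fatou coordinates]\label{lem:coord}
Let $h$ be as in Proposition~\ref{prop:fatou}. There are pairwise disjoint bounded open sets $V_1,\dots,V_\nu\subset\mathbb{C}$ with $h(V_j)\subset V_j$, a number $r>0$, and injective holomorphic maps $\psi_j:\Sigma_r\to V_j$ with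
\begin{equation}\label{eq:abel}
h(\psi_j(\zeta))=\psi_j(\zeta+1).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Step 1: the petals.} We look for a coordinate in which $h$ is close to a translation. Let $T(z)=-1/(\nu cz^\nu)$. The set $\{z\ne0:\operatorname{Re}T(z)>0\}=\{\operatorname{Re}(-cz^\nu)>0\}$ is the union of $\nu$ disjoint open sectors $S_1,\dots,S_\nu$ of angle $\pi/\nu$, and $T$ maps each $S_j$ biholomorphically onto $H_0$, with inverse $\chi_j$. As $z\to0$,
\[
T(h(z))=T(z)\bigl(1+cz^\nu+O(z^{\nu+1})\bigr)^{-\nu}=T(z)\bigl(1-\nu cz^\nu+O(z^{\nu+1})\bigr)=T(z)+1+O(z).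
\]
Since $|\chi_j(\xi)|=|\nu c\,\xi|^{-1/\nu}$, there are constants $K,R_0>0$ such that for each $j$ the function $F_j=T\circ h\circ\chi_j$ is holomorphic on $H_{R_0}$ and
\[
F_j(\xi)=\xi+1+\eta_j(\xi),\qquad|\eta_j(\xi)|\le K|\xi|^{-1/\nu}\qquad(\xi\in H_{R_0}).
\]
(For $h=z+z^2$ we have $T=-1/z$ and $F(\xi)=\xi+1+\frac1{\xi-1}$.) Put $K'=2^{1+1/\nu}K$ and choose $R\ge\max(1,2R_0)$ with $KR^{-1/\nu}\le\frac12$ and $(2\nu+1)K'R^{-1/\nu}\le\frac18$. Fix $j$ and write $F,\eta,\chi$ for $F_j,\eta_j,\chi_j$. On $H_R$ we have $|\eta|\le\frac12$, so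
\begin{equation}\label{eq:drift}
\operatorname{Re}F(\xi)\ge\operatorname{Re}\xi+\tfrac12,\qquad F(H_R)\subset H_R .
\end{equation}
The connected set $h(\chi(H_R))$ is mapped by $T$ into $H_R$, so it lies in a single sector $S_i$. As $\xi\to+\infty$ along the real axis, $z=\chi(\xi)$ tends to $0$ along the bisector of $S_j$ and $h(z)/z\to1$, so $h(z)\in S_j$ eventually; thus $i=j$. Since $T$ is injective on $S_j$, we get $h\circ\chi=\chi\circ F$ on $H_R$. The set $V_j=\chi(H_R)$ is open and bounded, it lies in $S_j$, and $h(V_j)\subset V_j$.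

\emph{Step 2: conjugating $F$ to the translation.} The iterates $F^k$ tend to infinity, but their differences should converge. Let $\xi_0=2R$ and $\varphi_k(\xi)=F^k(\xi)-F^k(\xi_0)$ on $H_R$. To control $\varphi_k'$ we need $\eta'$, which decays faster than $\eta$. For $\xi\in H_R$ the closed disc of center $\xi$ and radius $\frac12\operatorname{Re}\xi$ lies in $H_{R_0}$, and on it $|\eta|\le K(\frac12\operatorname{Re}\xi)^{-1/\nu}$. Cauchy's estimate gives $|\eta'(\xi)|\le K'(\operatorname{Re}\xi)^{-1-1/\nu}$. By \eqref{eq:drift}, $\operatorname{Re}F^i(\xi)\ge R+\frac i2$, and comparison with an integral gives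
\[
\sum_{i\ge0}\sup_{H_R}|\eta'\circ F^i|\le K'\Bigl(R^{-1-1/\nu}+\int_0^\infty(R+\tfrac x2)^{-1-1/\nu}dx\Bigr)\le(2\nu+1)K'R^{-1/\nu}\le\tfrac18 .
\]
Hence the products $\varphi_k'=\prod_{i<k}(1+\eta'\circ F^i)$ converge uniformly on $H_R$, and $|\varphi_k'-1|\le e^{1/8}-1<\frac14$. Since $\varphi_k(\xi_0)=0$, integration along segments shows that $\varphi_k$ converges locally uniformly to a holomorphic function $\varphi$ with $\varphi(\xi_0)=0$ and $|\varphi'-1|\le\frac14$. In the identity
\[
\varphi_k(F(\xi))=\varphi_{k+1}(\xi)+F^{k+1}(\xi_0)-F^k(\xi_0)=\varphi_{k+1}(\xi)+1+\eta(F^k(\xi_0))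
\]
the last term tends to $0$ because $|F^k(\xi_0)|\to\infty$. So $\varphi\circ F=\varphi+1$. Let $\gamma(\xi)=\varphi(\xi)-\xi$. As $H_R$ is convex and $|\gamma'|\le\frac14$, we have $|\gamma(\xi)-\gamma(\xi')|\le\frac14|\xi-\xi'|$. Therefore $|\varphi(\xi)-\varphi(\xi')|\ge\frac34|\xi-\xi'|$, and $\varphi$ is injective.

\emph{Step 3: the image of $\varphi$ contains $\Sigma_r$ for $r=20R$.} Our bound on $\gamma$ grows linearly in $|\xi|$, which is why we ask for a sector and not for a half-plane. Let $\zeta\in\Sigma_r$. Then $|\zeta|>r$ and $\operatorname{Re}\zeta\ge|\zeta|/\sqrt2$. On the closed disc $\Delta$ of center $\zeta$ and radius $\frac12|\zeta|$ the real part is at least $(\frac1{\sqrt2}-\frac12)|\zeta|>\frac15|\zeta|>R$, so $\Delta\subset H_R$. For $\xi\in\Delta$, using $\gamma(\xi_0)=-2R$ and $|\xi|\le\frac32|\zeta|$,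
\[
|\gamma(\xi)|\le2R+\tfrac14(|\xi|+2R)\le\tfrac18r+\tfrac38|\zeta|\le\tfrac12|\zeta|.
\]
So $\xi\mapsto\zeta-\gamma(\xi)$ maps $\Delta$ to itself and is a contraction. Its fixed point satisfies $\varphi(\xi)=\zeta$.

Put $\psi_j=\chi\circ\varphi^{-1}$ on $\Sigma_r$. It is injective and holomorphic with values in $V_j$. For $\zeta\in\Sigma_r$ the point $F(\varphi^{-1}(\zeta))\in H_R$ has image $\zeta+1$ under $\varphi$, so it equals $\varphi^{-1}(\zeta+1)$, and $h(\psi_j(\zeta))=\chi(F(\varphi^{-1}(\zeta)))=\psi_j(\zeta+1)$. The numbers $R$ and $r$ do not depend on $j$.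
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fatou}]
To pull $\psi_j$ back we need a domain on which $h$ is a proper self-map; the petal is too small for this, so we pass to the set of all points attracted to it. Let $W_j=\bigcup_{k\ge0}(h^k)^{-1}(V_j)$, an open set. Since $V_j\subset h^{-1}(V_j)$, the union is increasing and $h^{-1}(W_j)=W_j$. If $z\in W_i\cap W_j$, then $h^k(z)\in V_i\cap V_j$ for large $k$, so $i=j$: the $W_j$ are pairwise disjoint. They are bounded. Indeed $\deg h\ge\nu+1\ge2$, so there is $L$ with $|h(z)|\ge2|z|$ for $|z|>L$, and the orbit of such a $z$ tends to infinity, whereas the orbit of a point of $W_j$ ends in the bounded invariant set $V_j$.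

Let $\Omega_j$ be the connected component of $W_j$ that contains the connected set $\psi_j(\Sigma_r)$. The set $h(\Omega_j)\subset W_j$ is connected and contains $\psi_j(\Sigma_{r+1})\subset\Omega_j$ by \eqref{eq:abel}, so $h(\Omega_j)\subset\Omega_j$.

\emph{The map $h:\Omega_j\to\Omega_j$ is proper.} Let $C\subset\Omega_j$ be compact and let $z_i\in\Omega_j$ with $h(z_i)\in C$. As $\Omega_j$ is bounded, a subsequence converges to some $z\in\mathbb{C}$. Then $h(z)\in C\subset W_j$, so $z\in h^{-1}(W_j)=W_j$. A component of $W_j$ is closed in $W_j$, so $z\in\Omega_j$.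

\emph{The domain $\Omega_j$ contains a critical point.} Suppose not. Then $h:\Omega_j\to\Omega_j$ is locally biholomorphic. A proper local homeomorphism between connected open subsets of $\mathbb{C}$ is a covering map. Recall that a continuous map from a simply connected domain to the base of a covering lifts, with any prescribed admissible value at one point, and that two lifts on a connected set that agree at one point are equal. Suppose that $\psi:\Sigma_{r-k}\to\Omega_j$ is a holomorphic extension of $\psi_j$ satisfying \eqref{eq:abel} on $\Sigma_{r-k}$; this holds for $k=0$. The map $g(\zeta)=\psi(\zeta+1)$ is defined on the convex set $\Sigma_{r-k-1}$, and $\psi$ is a lift of $g$ on $\Sigma_{r-k}$. Let $\tilde\psi:\Sigma_{r-k-1}\to\Omega_j$ be the lift of $g$ that agrees with $\psi$ at one point of $\Sigma_{r-k}$. Then $\tilde\psi=\psi$ on $\Sigma_{r-k}$, the map $\tilde\psi$ is holomorphic because $h$ is locally biholomorphic, and $h(\tilde\psi(\zeta))=\psi(\zeta+1)=\tilde\psi(\zeta+1)$ for $\zeta\in\Sigma_{r-k-1}$. By induction $\psi_j$ extends to $\bigcup_k\Sigma_{r-k}=\mathbb{C}$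 as an entire function with values in the bounded set $\Omega_j$. By Liouville's theorem it is constant, which contradicts its injectivity on $\Sigma_r$.

So each $\Omega_j$ contains a critical point, and also its critical value, because $h(\Omega_j)\subset\Omega_j$. The $\Omega_j$ are pairwise disjoint, so these $\nu$ critical values are distinct.
\end{proof}

\begin{remark}
That $h$ is a polynomial is used to bound $W_j$, which is needed both for properness and for Liouville's theorem. The rational map $h(z)=z/(1-z)=z+z^2+\cdots$ has $\nu=1$ and no critical point; there $\psi(\zeta)=-1/\zeta$ satisfies \eqref{eq:abel} and its extension is unbounded.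
\end{remark}

\section{Rigidity and its quantitative form}\label{sec:rigid}

The number of critical points of a composition is governed by the product of the degrees, and comparing it with the number $\nu$ of petals gives only $\nu\le\deg h-1$, which is trivial. The number of critical values is governed by the sum of the degrees.

\begin{proof}[Proof of Theorem~\ref{thm:R}]
Let $h=h_1\circ\dots\circ h_l$, so that $\deg h=\prod\deg h_i$. If $\deg h=1$, then every $h_i$ has degree $1$, and $h_i\equiv z\bmod z^2$ gives $h_i=z$. Suppose $\deg h\ge2$. Then $h\ne z$, and the hypothesis gives $h=z+cz^{\nu+1}+O(z^{\nu+2})$ with $c\ne0$ and $\nu\ge M+1$. By Proposition~\ref{prop:fatou}, $h$ has at least $M+1$ critical values.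

Let $z_0$ be a critical point of $h$. By the chain rule, $h'(z_0)=\prod_ih_i'(y_i)$ with $y_i=(h_{i+1}\circ\dots\circ h_l)(z_0)$ and $y_l=z_0$. So $h_i'(y_i)=0$ for some $i$, and $h(z_0)=(h_1\circ\dots\circ h_i)(y_i)$. The polynomial $h_i'$ is nonzero, since $h_i'(0)=1$, and has degree $\le m_i$, so it has at most $m_i$ roots. Hence $h$ has at most $m_1+\dots+m_l=M$ critical values, a contradiction.
\end{proof}

\begin{remark}
The statement depends on the characteristic: over a field of characteristic $2$ we have $(z+z^2)\circ(z+z^2)=z+z^4$, while $M+2=4$.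
\end{remark}

We return to the map $\Phi$ of Section~\ref{sec:drop}, with $M=m+n$. Conjugation by a dilation respects composition, and this makes $\Phi$ homogeneous for suitable weights. For $\lambda\in\mathbb{C}^*$ let $\lambda\cdot v$ be obtained from $v$ by multiplying $q_i$ and $p_i$ by $\lambda^i$. Then $Q_{\lambda\cdot v}(Z)=\lambda^{-1}Q_v(\lambda Z)$ and $P_{\lambda\cdot v}(Y)=\lambda^{-1}P_v(\lambda Y)$, so $(Q_{\lambda\cdot v}\circ P_{\lambda\cdot v})(Y)=\lambda^{-1}(Q_v\circ P_v)(\lambda Y)$, that is,
\begin{equation}\label{eq:homog}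
c_k(\lambda\cdot v)=\lambda^kc_k(v).
\end{equation}
The size function adapted to this action is
\[
\rho(v)=\max\bigl(|q_1|,|q_2|^{1/2},\dots,|q_m|^{1/m},|p_1|,|p_2|^{1/2},\dots,|p_n|^{1/n}\bigr).
\]
It is continuous, $\rho(\lambda\cdot v)=|\lambda|\rho(v)$, the sets $\{\rho\le t\}$ are compact, and $v_j\to0$ if and only if $\rho(v_j)\to0$.

\begin{proposition}\label{prop:Phi}
There are constants $0<\delta\le1$ and $K>0$ with the following properties.
\begin{enumerate}
\item[(a)] For all $v$, $\ \max_{1\le k\le M}|c_k(v)|^{1/k}\ge\delta\rho(v)$.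
\item[(b)] If $\rho(v)\le1$ and $N>M$, then $|c_N(v)|\le K\rho(v)\max_{1\le k\le M}|c_k(v)|$.
\item[(c)] The map $\Phi$ is proper and surjective.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $\Phi(v)=0$, then $Q_v\circ P_v\equiv Y\bmod Y^{M+2}$, so $v=0$ by Theorem~\ref{thm:R} with $l=2$. Hence the continuous function $\mu(v)=\max_{k\le M}|c_k(v)|^{1/k}$ has a positive minimum on the compact set $\{\rho=1\}$; let $\delta$ be the smaller of this minimum and $1$. Any $v\neq0$ is $\lambda\cdot v'$ with $\lambda=\rho(v)$ and $\rho(v')=1$, and $\mu(v)=\lambda\mu(v')$ by \eqref{eq:homog}.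

(b) Only finitely many $c_N$ are nonzero, so they are all bounded by one constant $C$ on $\{\rho=1\}$, and \eqref{eq:homog} gives $|c_N(v)|\le C\rho(v)^N$ for all $v$. Let $\rho=\rho(v)\le1$. By (a) there is $k\le M$ with $|c_k(v)|\ge(\delta\rho)^k\ge(\delta\rho)^M$. For $N>M$ we get $|c_N(v)|\le C\rho^{M+1}\le C\delta^{-M}\rho\,|c_k(v)|$.

(c) By (a) the preimage of a bounded set is bounded, so $\Phi$ is proper, and its image is closed in the Euclidean topology. Each fiber is a compact algebraic subset of $\mathbb{C}^M$, hence finite: by Noether normalization, a component of dimension $e>0$ would map onto $\mathbb{C}^e$ by a polynomial map. By the theorem on the dimension of fibers, every nonempty fiber has dimension at least $M-\dim I$, where $I$ is the Zariski closure of the image. So $\dim I=M$ and $I=\mathbb{C}^M$. The image is constructible, so its Euclidean closure is also $\mathbb{C}^M$. Being closed, the image is $\mathbb{C}^M$.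
\end{proof}

\begin{remark}
By (c) there is $v$ with $\Phi(v)=(0,\dots,0,1)$, that is, $Q_v\circ P_v\equiv Y+Y^{M+1}\bmod Y^{M+2}$. So for $l=2$ and $m_1,m_2\ge1$ the modulus $z^{M+2}$ in Theorem~\ref{thm:R} cannot be replaced by $z^{M+1}$.
\end{remark}

We can now solve the one-dimensional problem of Section~\ref{sec:drop}. Estimate (b) serves in both directions.

\begin{proposition}\label{prop:limits}
For $f\in\mathbb{C}[Y]$ the following are equivalent:
\begin{enumerate}
\item[(i)] there are $u_j\in\mathbb{C}^*$ and $v_j\in\mathbb{C}^M$ with $u_j\to0$ and $(Q_{v_j}\circ P_{v_j}-Y)/u_j\to f$;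
\item[(ii)] $f\in Y^2\mathbb{C}[Y]$ and $\deg f\le m+n+1$.
\end{enumerate}
For any sequences as in {\rm(i)}, $\sigma_{u_j}(Q_{v_j},P_{v_j})\to e_f$.
\end{proposition}

\begin{proof}
We start with an observation. Let $u_j\in\mathbb{C}^*$ tend to $0$, and let $v_j$ satisfy $|c_k(v_j)/u_j|\le L$ for all $j$ and all $k\le M$. Then $\Phi(v_j)\to0$, so $\rho(v_j)\to0$ by Proposition~\ref{prop:Phi}(a), and for $N>M$ and large $j$ part (b) gives
\begin{equation}\label{eq:tail}
|c_N(v_j)/u_j|\le KL\,\rho(v_j)\longrightarrow0 .
\end{equation}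

Assume (i). The polynomial $(Q_{v_j}\circ P_{v_j}-Y)/u_j$ equals $\sum_{k\ge1}(c_k(v_j)/u_j)Y^{k+1}$, and its coefficients converge, so the observation applies. By \eqref{eq:tail} the coefficient of $Y^{N+1}$ in $f$ vanishes for $N>M$, which gives (ii). Also $v_j\to0$ means $Q_{v_j}\to Z$ and $P_{v_j}\to Y$, so the last assertion follows from Lemma~\ref{lem:taylor}.

Assume (ii) and write $f=\sum_{k=1}^Mf_kY^{k+1}$. Let $u_j=1/j$. By Proposition~\ref{prop:Phi}(c) there is $v_j$ with $c_k(v_j)=u_jf_k$ for $1\le k\le M$. Then $(Q_{v_j}\circ P_{v_j}-Y)/u_j=f+\sum_{N>M}(c_N(v_j)/u_j)Y^{N+1}$, a polynomial of degree at most $(m+1)(n+1)$ that tends to $f$ by \eqref{eq:tail}.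
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\mathcal{R}$ be the right-hand side of the equality in Theorem~\ref{thm:main}. Both $\mathcal{R}$ and $\overline{G_{(m+1,n+1)}}$ are stable under left and right composition with $A$.

\subsection*{The inclusion $\mathcal{R}\subset\overline{G_{(m+1,n+1)}}$}

Let $1\le m'\le m$ and $1\le n'\le n$. By Lemma~\ref{lem:normal}(i), an element of $G_{(m'+1,n'+1)}$ is $\omega\circ\tau_{u,w}(Q,P)\circ\omega'$ with $\deg Q\le m+1$ and $\deg P\le n+1$, and it lies in the closure by Lemma~\ref{lem:normal}(ii).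

Let $0\le k\le m+n$. For $k\ge1$ an element of $G_{(k+1)}$ is $\alpha_1\beta\alpha_2$ with $\beta=(aX+p(Y),\,bY+c)$ and $\deg p=k+1$. Write $p/a=g+f$ with $\deg g\le1$ and $f\in Y^2\mathbb{C}[Y]$. Then $\beta=(aX,\,bY+c)\circ e_g\circ e_f$, where the first two factors are affine. So every element of $G_{(k+1)}$ is $\alpha e_f\alpha'$ with $\alpha,\alpha'\in A$, $f\in Y^2\mathbb{C}[Y]$ and $\deg f\le m+n+1$; for $k=0$ take $f=0$. By Proposition~\ref{prop:limits}, $e_f$ is a limit of maps $\sigma_{u_j}(Q_{v_j},P_{v_j})$. These lie in $\overline{G_{(m+1,n+1)}}$ by \eqref{eq:sigma} and Lemma~\ref{lem:normal}(ii), hence so does $e_f$ by Lemma~\ref{lem:seq}.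

\subsection*{The inclusion $\overline{G_{(m+1,n+1)}}\subset\mathcal{R}$}

Let $\sigma\in\overline{G_{(m+1,n+1)}}$. By Lemmas~\ref{lem:seq} and~\ref{lem:normal}(i), $\sigma=\lim\omega_j\tau_j\omega_j'$ with $\omega_j,\omega_j'\in U(2)$ and
\[
\tau_j=\bigl(w_jY+Q_j(u_jX+P_j(Y)),\ u_jX+P_j(Y)\bigr),\qquad\deg Q_j=m+1,\ \deg P_j=n+1 .
\]
Along a subsequence $\omega_j\to\omega$ and $\omega_j'\to\omega'$ in $U(2)$; the inverses converge too, so $\tau_j\to\tau:=\omega^{-1}\sigma\omega'^{-1}\in G$. It suffices to show that $\tau\in\mathcal{R}$. The second components give $u_j\to u_\infty$ and $P_j\to P_\infty$ with $\deg P_\infty\le n+1$, and the Jacobian determinants give $u_jw_j\to-J$, where $J=\operatorname{Jac}\tau\neq0$. The invertibility of the limit enters only through $J\ne0$.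

\medskip
\noindent\emph{Case 1: $u_\infty\ne0$.} Then $w_j\to w_\infty=-J/u_\infty\ne0$. The maps $((X-P_j(Y))/u_j,\,Y)$ converge, so
\[
\tau_j\circ\bigl((X-P_j(Y))/u_j,\ Y\bigr)=(w_jY+Q_j(X),\ X)
\]
converges. Hence $Q_j\to Q_\infty$ with $\deg Q_\infty\le m+1$, and $\tau=\tau_{u_\infty,w_\infty}(Q_\infty,P_\infty)$. If both degrees are at least $2$, then $\tau\in G_{(m'+1,n'+1)}$ with $m'+1=\deg Q_\infty$ and $n'+1=\deg P_\infty$. If exactly one of them is at most $1$, the corresponding factor in \eqref{eq:tau} is affine, and $\tau\in G_{(k+1)}$ with $1\le k\le\max(m,n)$. If both are at most $1$, then $\tau\in A$. In all cases $\tau\in\mathcal{R}$.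

\medskip
\noindent\emph{Case 2: $u_\infty=0$.} The aim is to bring $\tau_j$ to the form $\sigma_u(Q_v,P_v)$ by composing on the left with affine maps that converge in $A$. The second component of $\tau=(\tau_1,\tau_2)$ is $P_\infty(Y)$, so $J=\partial_X\tau_1\cdot P_\infty'(Y)$. As $J$ is a nonzero constant, $P'_\infty$ is a nonzero constant $b$. Put $a_j=P_j(0)$ and $b_j=P_j'(0)$. Then $a_j$ converges, $b_j\to b$, and after discarding finitely many $j$ we have $b_j\ne0$.

First we normalize $P_j$ and the coefficient of $Y$. Let
\[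
\theta_j=\Bigl(-\frac{b_j}{u_jw_j}X,\ \frac{Y-a_j}{b_j}\Bigr),\quad
\tilde u_j=\frac{u_j}{b_j},\quad\tilde P_j=\frac{P_j-a_j}{b_j},\quad\hat Q_j(Z)=-\frac{Q_j(b_jZ+a_j)}{w_j}.
\]
The second component of $\theta_j\tau_j$ is $Z=\tilde u_jX+\tilde P_j(Y)$, and $u_jX+P_j(Y)=b_jZ+a_j$. The first component is
\[
-\frac{b_j}{u_jw_j}\bigl(w_jY+Q_j(b_jZ+a_j)\bigr)=\frac{\hat Q_j(Z)-Y}{\tilde u_j}.
\]
Thus $\theta_j\tau_j=\sigma_{\tilde u_j}(\hat Q_j,\tilde P_j)$, with $\tilde u_j\to0$ and $\tilde P_j\equiv Y\bmod Y^2$. The maps $\theta_j$ converge to an element $\theta$ of $A$, because $-b_j/(u_jw_j)\to b/J\ne0$.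

Next we normalize $\hat Q_j$. Setting $X=0$ in the first component of the convergent sequence $\theta_j\tau_j$ shows that $g_j=(\hat Q_j\circ\tilde P_j-Y)/\tilde u_j$ converges. The identity $\hat Q_j\circ\tilde P_j=Y+\tilde u_jg_j$, together with $\tilde P_j(0)=0$ and $\tilde P_j'(0)=1$, gives $\hat Q_j(0)=\tilde u_jg_j(0)$ and $\hat Q_j'(0)=1+\tilde u_jg_j'(0)$. Let
\[
\theta_j'=\bigl(X-g_j(0)-g_j'(0)Y,\ Y\bigr),\qquad\tilde Q_j(Z)=\hat Q_j(Z)-\tilde u_jg_j(0)-\tilde u_jg_j'(0)Z .
\]
Then $\tilde Q_j\equiv Z\bmod Z^2$, $\deg\tilde Q_j\le m+1$, the maps $\theta_j'$ converge to an element $\theta'$ of $A$, and $\theta'_j\theta_j\tau_j=\sigma_{\tilde u_j}(\tilde Q_j,\tilde P_j)$, since $\theta_j'$ subtracts $g_j(0)+g_j'(0)Z$ from the first component.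

Now $(\tilde Q_j,\tilde P_j)=(Q_{v_j},P_{v_j})$ for some $v_j\in\mathbb{C}^M$, and $\sigma_{\tilde u_j}(Q_{v_j},P_{v_j})\to\theta'\theta\tau$. Setting $X=0$ in the first component once more, we see that $(Q_{v_j}\circ P_{v_j}-Y)/\tilde u_j$ converges to some $f\in\mathbb{C}[Y]$. By Proposition~\ref{prop:limits}, $\theta'\theta\tau=e_f$ with $f\in Y^2\mathbb{C}[Y]$ and $\deg f\le m+n+1$. If $f=0$, then $\tau\in A=G_{(1)}$. Otherwise $\tau\in G_{(k+1)}$ with $k+1=\deg f$ and $1\le k\le m+n$. So $\tau\in\mathcal{R}$, and Theorem~\ref{thm:main} is proved. \qed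

\begin{thebibliography}{1}

\bibitem{SFC}
\emph{The Strong Factorial Conjecture},
\texttt{http://repository.ubn.ru.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 2066/\allowbreak 119905/\allowbreak 119905.pdf?sequence=1}

\end{thebibliography}
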